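\title{The product of two calibrations need not be a calibration}

\begin{abstract}
Let $\varphi$ and $\psi$ be constant-coefficient calibrations of degrees $k$ and $l$ on $\mathbf{R}^m$ and $\mathbf{R}^n$. We show that $\varphi\wedge\psi$ need not be a calibration on $\mathbf{R}^m\oplus\mathbf{R}^n$: for $k=l=16$ and $m=n=32$ there are calibrations whose product has comass greater than $1.11$. The largest possible comass of a product depends only on $r=\min(k,n-l)$ and $s=\min(m-k,l)$, and it is given by a variational formula that involves a single form. It equals $1$ if $\min(r,s)\le 2$ or $r=s=3$; it exceeds $1$ if $r,s\ge 16$, or if $\min(r,s)\ge 3$ and $\max(r,s)\ge 2200$; and for fixed $r\ge 2$ it grows exactly like $s^{r/2-1}$. The counterexamples are normalized Gaussian random forms paired with their Hodge duals.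
\end{abstract}

\section{The question and the results}\label{sec:intro}

Give $\mathbf{R}^N$ its Euclidean inner product, and identify the Grassmannian $G(k,\mathbf{R}^N)$ of oriented $k$-planes with the set of unit simple $k$-vectors $x_1\wedge\dots\wedge x_k$, where $x_1,\dots,x_k$ are orthonormal. All forms in this paper have constant coefficients. The \emph{comass} of $\varphi\in\bigwedge^k\mathbf{R}^{N*}$ is
\[
\|\varphi\|^*=\sup\{\langle\xi,\varphi\rangle:\xi\in G(k,\mathbf{R}^N)\},
\]
the largest value of $\varphi$ on a unit piece of $k$-plane. The form $\varphi$ is a \emph{calibration} if $\|\varphi\|^*=1$, and its \emph{face} $G(\varphi)$ is the set of $\xi\in G(k,\mathbf{R}^N)$ with $\langle\xi,\varphi\rangle=1$. The normalization matters for the following reason. Let $M$ be a compact oriented $k$-dimensional submanifold whose tangent planes lie in $G(\varphi)$, and let $M'$ be another one with the same oriented boundary. Since $\varphi$ is exact, Stokes' theorem gives $\operatorname{vol}M=\int_M\varphi=\int_{M'}\varphi\le\operatorname{vol}M'$,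 and the last step is the inequality $\|\varphi\|^*\le1$.

Let $\varphi\in\bigwedge^k\mathbf{R}^{m*}$ and $\psi\in\bigwedge^l\mathbf{R}^{n*}$ be calibrations, $1\le k\le m$, $1\le l\le n$, and regard both as forms on the orthogonal sum $\mathbf{R}^{m+n}=\mathbf{R}^m\oplus\mathbf{R}^n$ through the orthogonal projections.

\medskip
\noindent\textbf{Question.} Is $\varphi\wedge\psi$ always a calibration on $\mathbf{R}^{m+n}$?
\medskip

There are good reasons to expect a positive answer. If $\xi\in G(k,\mathbf{R}^m)$ and $\eta\in G(l,\mathbf{R}^n)$, then $\xi\wedge\eta$ is a unit simple vector and $\langle\xi\wedge\eta,\varphi\wedge\psi\rangle=\langle\xi,\varphi\rangle\langle\eta,\psi\rangle$. On product planes the maximum of $\varphi\wedge\psi$ is therefore exactly $1$; in particular $\|\varphi\wedge\psi\|^*\ge1$, and the only issue is whether a plane that is not a product can do better. The Euclidean norm is multiplicative in this situation, $|\varphi\wedge\psi|=|\varphi|\,|\psi|$. The answer is known to be yes if $\varphi$ or $\psi$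 is simple, and if $\varphi$ has degree $2$. Orthogonality of the two subspaces is essential to the guess: on a single $\mathbf{R}^4$ the calibration $\omega=e^1\wedge e^2+e^3\wedge e^4$ of Example~\ref{ex:kahler} has $\omega\wedge\omega=2\,e^1\wedge e^2\wedge e^3\wedge e^4$, of comass $2$. The question is posed in \cite{CalR8}, where it is stated to be open in general dimensions and codimensions.

We show that the answer is no. To measure the failure, let $a,b,c,d\ge0$ be integers and let
\[
\Gamma(a,b\,|\,c,d)=\sup\Bigl\{\|\varphi\wedge\psi\|^*:\ \varphi\in\textstyle\bigwedge^a\mathbf{R}^{(a+b)*},\ \psi\in\bigwedge^c\mathbf{R}^{(c+d)*},\ \|\varphi\|^*=\|\psi\|^*=1\Bigr\},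
\]
where the comass of a $0$-form is its absolute value. Thus $a=k$ and $c=l$ are the degrees, $b=m-k$ and $d=n-l$ are the codegrees, $\Gamma\ge1$ always, and the question has a positive answer for $(m,k,n,l)$ exactly when $\Gamma(k,m-k\,|\,l,n-l)=1$. The basic case is that of two forms of complementary degree on spaces of the same dimension:
\[
\Gamma(r,s)=\Gamma(r,s\,|\,s,r),\qquad \varphi\in\textstyle\bigwedge^r\mathbf{R}^{(r+s)*},\quad\psi\in\bigwedge^s\mathbf{R}^{(r+s)*}.
\]

\begin{theorem}\label{thm:counter}
For $r,s\ge1$ and $p=r+s$,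
\begin{equation}\label{eq:lower}
\Gamma(r,s)\ \ge\ \Bigl(\frac rp\Bigr)^{r/2}\Bigl(\frac sp\Bigr)^{s/2}\,\frac{\binom pr-1}{\min(r,s)^2\,p}.
\end{equation}
In particular $\Gamma(16,16)>1.11$, $\Gamma(3,2200)>1$, and $\Gamma(r,s)\to\infty$ as $s\to\infty$ for each fixed $r\ge3$.
\end{theorem}

So there are calibrations $\varphi,\psi$ of degree $16$ on $\mathbf{R}^{32}$ with $\|\varphi\wedge\psi\|^*>1.11$. The proof of their existence is probabilistic and does not exhibit them.

The next theorem reduces all dimensions and degrees to the basic case and computes $\Gamma(r,s)$ from one form. A \emph{tilt} of length $p$ is a pair of vectors $u,v\in[0,1]^p$ with $u_i^2+v_i^2=1$ for each $i$; think of $u_i=\cos\theta_i$ and $v_i=\sin\theta_i$. For $I\subset[p]=\{1,\dots,p\}$ write $u_I=\prod_{i\in I}u_i$ and $I^c=[p]\setminus I$. For an $r$-form $\varphi=\sum_{|I|=r}\varphi_Ie^I$ on $\mathbf{R}^p$ put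
\[
Q(\varphi;u,v)=\sum_{|I|=r}u_I\,v_{I^c}\,\varphi_I^2 .
\]

\begin{theorem}\label{thm:structure}
\begin{enumerate}
\item[(i)] $\Gamma(a,b\,|\,c,d)=\Gamma(r,s)$ with $r=\min(a,d)$ and $s=\min(b,c)$; that is, $r=\min(k,n-l)$ and $s=\min(m-k,l)$. Moreover $\Gamma(r,s)=\Gamma(s,r)$, and $\Gamma$ is nondecreasing in each argument.
\item[(ii)] $\Gamma(r,s)$ is the maximum of $Q(\varphi;u,v)$ over all $r$-forms $\varphi$ on $\mathbf{R}^{r+s}$ with $\|\varphi\|^*\le1$ and all tilts $(u,v)$ of length $r+s$.
\item[(iii)] If $\min(r,s)\le2$, that is, $\min(k,m-k,l,n-l)\le2$, or if $(r,s)=(3,3)$, then the product of any two calibrations with parameters $(m,k,n,l)$ is a calibration.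
\item[(iv)] If $\min(r,s)\ge3$ and $\max(r,s)\ge2200$, or if $r,s\ge16$, then there are calibrations with parameters $(m,k,n,l)$ whose product is not a calibration.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:degree}
Fix $k\ge1$. The product $\varphi\wedge\psi$ is a calibration for all $m$, all calibrations $\varphi$ of degree $k$ on $\mathbf{R}^m$, and all $n$, $l$ and calibrations $\psi$ of degree $l$ on $\mathbf{R}^n$, if and only if $k\le2$.
\end{corollary}

The threshold $k=2$ is explained by the rate of growth of $\Gamma$.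

\begin{theorem}\label{thm:growth}
For each $r\ge2$ there are constants $0<c_r<C_r$ such that
\[
c_r\,s^{r/2-1}\le\Gamma(r,s)\le C_r\,s^{r/2-1}\qquad\text{for all }s\ge1 .
\]
For all $r,s\ge1$, with $p=r+s$,
\[
\frac{\binom pr^{1/2}}{2\,p\,(p+1)^{1/2}\min(r,s)^2}\le\Gamma(r,s)\le\binom pr^{1/2}.
\]
\end{theorem}

The mechanism is the following. A product plane spanned by basis vectors sees one coefficient of $\varphi$ and one of $\psi$. A plane tilted between the two summands sees all coefficients at once, each damped by a product of cosines and sines, and if $\psi$ is the Hodge dual of $\varphi$ these contributions all have the same sign (Section~\ref{sec:tilt}). The comass of the product is then bounded below by a damping factor times the squared \emph{Euclidean} norm of $\varphi$, and a Gaussian random form has Euclidean norm large enough, relative to its comass, to overcome the damping (Section~\ref{sec:gauss}). Sections~\ref{sec:reduction}, \ref{sec:positive} and \ref{sec:growth} prove the reduction, the positive cases and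 the growth rate.

\section{Elementary properties of the comass}\label{sec:prelim}

Let $e_1,\dots,e_N$ be an orthonormal basis with dual basis $e^1,\dots,e^N$. For $I=\{i_1<\dots<i_k\}$ write $e_I=e_{i_1}\wedge\dots\wedge e_{i_k}$ and $e^I=e^{i_1}\wedge\dots\wedge e^{i_k}$; for any vectors $w_i$ write $\varphi(w_I)=\varphi(w_{i_1},\dots,w_{i_k})=\langle w_{i_1}\wedge\dots\wedge w_{i_k},\varphi\rangle$. The coefficients of $\varphi$ are $\varphi_I=\varphi(e_I)$. The $e_I$ are orthonormal for the inner product on $k$-vectors determined by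
\begin{equation}\label{eq:gram}
\langle x_1\wedge\dots\wedge x_k,\ x_1'\wedge\dots\wedge x_k'\rangle=\det\bigl(\langle x_i,x_j'\rangle\bigr),
\end{equation}
and $|\varphi|=(\sum_I\varphi_I^2)^{1/2}$ is the dual norm. Since $\pm e_I\in G(k,\mathbf{R}^N)$, we have $|\varphi_I|\le\|\varphi\|^*\le|\varphi|$. Hence the comass is a norm, the calibrations form a compact set, and the supremum defining $\Gamma$ is finite and attained. By homogeneity,
\begin{equation}\label{eq:homog}
\|\varphi\wedge\psi\|^*\le\Gamma(a,b\,|\,c,d)\,\|\varphi\|^*\|\psi\|^*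
\end{equation}
for all forms of the corresponding degrees. Linear isometries preserve comass, so $\mathbf{R}^{a+b}$ and $\mathbf{R}^{c+d}$ may be replaced by any Euclidean spaces of these dimensions.

For $I\subset[p]$ let $\varepsilon_I=\pm1$ be the sign with $e^I\wedge e^{I^c}=\varepsilon_I\,e^{[p]}$, the sign of the permutation that lists $I$ and then $I^c$ in increasing order. If $\varphi$ has degree $r$, $\psi$ has degree $s$ and $p=r+s$, then
\begin{equation}\label{eq:wedge}
(\varphi\wedge\psi)(w_1,\dots,w_p)=\sum_{|I|=r}\varepsilon_I\,\varphi(w_I)\,\psi(w_{I^c}).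
\end{equation}
On an oriented Euclidean space the \emph{Hodge star} is the linear map with $\alpha\wedge{*\beta}=\langle\alpha,\beta\rangle\operatorname{vol}$; in any positively oriented orthonormal basis ${*e^I}=\varepsilon_I\,e^{I^c}$. The \emph{contraction} of $\varphi$ with a vector $x$ is $\iota_x\varphi=\varphi(x,\cdot,\dots,\cdot)$.

\begin{lemma}\label{lem:basic}
Let $\varphi$ be a $k$-form on $\mathbf{R}^N$.
\begin{enumerate}
\item[(a)] $|\varphi(x_1,\dots,x_k)|\le\|\varphi\|^*\prod_i|x_i|$ for all vectors $x_i$.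
\item[(b)] $\|\iota_x\varphi\|^*\le\|\varphi\|^*$ if $|x|\le1$. The comass of a $1$-form is its Euclidean norm. Consequently $\sum_{j}\varphi(x_1,\dots,x_{k-1},e_j)^2\le(\|\varphi\|^*)^2$ if all $|x_i|\le1$.
\item[(c)] Restriction to a subspace does not increase comass, and pullback under an orthogonal projection preserves it.
\item[(d)] $\|{*\varphi}\|^*=\|\varphi\|^*$ and $|{*\varphi}|=|\varphi|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Either $x_1\wedge\dots\wedge x_k=0$, or it equals $t\xi$ with $\pm\xi\in G(k,\mathbf{R}^N)$ and $t=|x_1\wedge\dots\wedge x_k|$, the volume of a parallelepiped, which is at most $\prod|x_i|$ (Hadamard's inequality).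

(b) The first claim is (a) applied to $x$ and $k-1$ orthonormal vectors. For $k=1$ the Grassmannian is the unit sphere. The sum is the squared norm of the $1$-form $\varphi(x_1,\dots,x_{k-1},\cdot)$, which is obtained from $\varphi$ by $k-1$ contractions.

(c) Restriction shrinks the set over which the supremum is taken. If $\pi$ is an orthogonal projection onto $\mathbf{R}^N$, then $|\varphi(\pi x_1,\dots,\pi x_k)|\le\|\varphi\|^*$ for orthonormal $x_i$ by (a), and $\pi^*\varphi$ restricts back to $\varphi$.

(d) Identify forms with multivectors through the inner product. The star is an isometry, since it sends the basis $e^I$ to $\pm e^{I^c}$. It sends $x_1\wedge\dots\wedge x_k$ to $x_{k+1}\wedge\dots\wedge x_N$ when $x_1,\dots,x_N$ is a positively oriented orthonormal basis, so it maps $G(k,\mathbf{R}^N)$ onto $G(N-k,\mathbf{R}^N)$, and $\langle{*\xi},{*\varphi}\rangle=\langle\xi,\varphi\rangle$.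
\end{proof}

We shall use several times that, for a tilt of length $p$, the numbers
\begin{equation}\label{eq:Pj}
P_j=\sum_{|J|=j}u_J^2\,v_{J^c}^2\quad\text{satisfy}\quad\sum_{j=0}^pP_j=\prod_{i=1}^p(u_i^2+v_i^2)=1 .
\end{equation}
In other words, $P_j$ is the probability that a random subset of $[p]$, containing each $i$ independently with probability $u_i^2$, has exactly $j$ elements.

\section{Tilted planes and the formula for $\Gamma(r,s)$}\label{sec:tilt}

Throughout this section $p=r+s$, and $V$ and $W$ are copies of $\mathbf{R}^p$ with orthonormal bases $e_i$ and $f_i$. For a tilt $(u,v)$ the vectors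
\[
w_i=u_ie_i+v_if_i\in V\oplus W,\qquad i=1,\dots,p,
\]
are orthonormal, because $V\perp W$; so $w_1\wedge\dots\wedge w_p$ is a $p$-plane, of the dimension on which $\varphi\wedge\psi$ is evaluated.

Take first $r=s=1$, with $\varphi=\varphi_1e^1+\varphi_2e^2$ and $\psi=\psi_1f^1+\psi_2f^2$. Then
\[
(\varphi\wedge\psi)(w_1,w_2)=\varphi(w_1)\psi(w_2)-\varphi(w_2)\psi(w_1)=u_1v_2\,\varphi_1\psi_2-u_2v_1\,\varphi_2\psi_1 .
\]
If all $u_i,v_i$ are $0$ or $1$, at most one term survives. For a true tilt both survive, and to prevent cancellation we choose $\psi_2=\varphi_1$ and $\psi_1=-\varphi_2$, which makes $\psi$ the copy of $*\varphi$ on $W$. The value becomes $u_1v_2\,\varphi_1^2+u_2v_1\,\varphi_2^2$, a positive combination of the squared coefficients of $\varphi$. Here it is at most $|\varphi|^2=(\|\varphi\|^*)^2$, so nothing is gained; but the same computation works in every degree, where the norm can be much larger than the comass.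

\begin{lemma}\label{lem:test}
Let $\varphi=\sum_{|I|=r}\varphi_Ie^I$ be a calibration on $V$, and let $\psi=\sum_{|I|=r}\varepsilon_I\varphi_If^{I^c}$. Then $\psi$ is a calibration of degree $s$ on $W$, and $\|\varphi\wedge\psi\|^*\ge Q(\varphi;u,v)$ for every tilt $(u,v)$. In particular, for $r,s\ge1$,
\begin{equation}\label{eq:diag}
\Gamma(r,s)\ge\Bigl(\frac rp\Bigr)^{r/2}\Bigl(\frac sp\Bigr)^{s/2}|\varphi|^2 .
\end{equation}
\end{lemma}

\begin{proof}
The form $\psi$ is the image of $*\varphi$ under the isometry $e_i\mapsto f_i$, so it is a calibration by Lemma~\ref{lem:basic}(d). Since $\varphi$ sees only the $V$-components and $\psi$ only the $W$-components, $\varphi(w_I)=u_I\varphi_I$ and $\psi(w_{I^c})=v_{I^c}\,\varepsilon_I\varphi_I$. In \eqref{eq:wedge} the two signs $\varepsilon_I$ cancel, and $(\varphi\wedge\psi)(w_1,\dots,w_p)=Q(\varphi;u,v)$. For \eqref{eq:diag} take $u_i^2=r/p$ and $v_i^2=s/p$ for all $i$.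
\end{proof}

The choice $u_i^2=r/p$ is the best constant tilt, since $x^r(1-x)^s$ is maximal at $x=r/p$. We call the corresponding plane the \emph{diagonal plane}. Two familiar families show how close the contest in \eqref{eq:diag} between damping and norm is.

\begin{example}\label{ex:kahler}
Let $p\ge4$ be even and $\omega=\sum_{j=1}^{p/2}e^{2j-1}\wedge e^{2j}$. Then $\omega(x,y)=\langle Jx,y\rangle$ for the isometry $J$ with $Je_{2j-1}=e_{2j}$, $Je_{2j}=-e_{2j-1}$, so $\|\omega\|^*=1$, while $|\omega|^2=p/2$. For $p=4$,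
\[
Q(\omega;u,v)=u_1u_2v_3v_4+u_3u_4v_1v_2,
\]
which is $1$ on a product plane and $\frac12$ on the diagonal plane. In general the right side of \eqref{eq:diag}, with $r=2$, is $\frac2p(1-\frac2p)^{(p-2)/2}\cdot\frac p2=(1-\frac2p)^{(p-2)/2}$, which is less than $1$ and tends to $1/e$. The damping, of order $1/p$, and the squared norm, of order $p$, balance exactly.
\end{example}

\begin{example}\label{ex:slag}
Let $r=s$, identify $\mathbf{R}^{2r}$ with $\mathbf{C}^r$, and let $\varphi=\operatorname{Re}(dz_1\wedge\dots\wedge dz_r)$. Then $\varphi(x_1,\dots,x_r)$ is the real part of the complex determinant with columns $x_i$, so $\|\varphi\|^*=1$ by Hadamard's inequality for complex matrices. Expanding the product gives $2^{r-1}$ coefficients equal to $\pm1$, so $|\varphi|^2=2^{r-1}$. The damping factor is $2^{-r}$, and the diagonal plane gives $\frac12$ for every $r$.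
\end{example}

Now fix $r\ge2$ and let $p$ grow. The damping factor in \eqref{eq:diag} has order $p^{-r/2}$, because $(s/p)^{s/2}=(1+r/s)^{-s/2}$ lies between $e^{-r/2}$ and $1$. A calibration of degree $r$ has $|\varphi|^2\le p^{r-1}/r!$, by Lemma~\ref{lem:weights} below with all $t_i=1$. So the diagonal plane can give at most a constant times $p^{r/2-1}$, which is bounded for $r=2$ and leaves room for $r\ge3$. Section~\ref{sec:gauss} produces calibrations with $|\varphi|^2$ of the maximal order $p^{r-1}$. First we show that Lemma~\ref{lem:test} loses nothing: every $p$-plane is a tilted plane for suitable bases, and the dual form is the best partner.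

\begin{proof}[Proof of Theorem~\ref{thm:structure}(ii)]
Let $\mu$ be the maximum of $Q$ over $\|\varphi\|^*\le1$ and all tilts; it exists because $Q$ is continuous and both sets are compact. If $0<t=\|\varphi\|^*\le1$, then $Q(\varphi;u,v)=t^2Q(\varphi/t;u,v)\le\Gamma(r,s)$ by Lemma~\ref{lem:test}. Hence $\mu\le\Gamma(r,s)$.

Conversely let $\varphi,\psi$ be calibrations of degrees $r,s$ on $V,W$, and let $\xi$ be a $p$-plane in $V\oplus W$. Diagonalize the quadratic form $x\mapsto|\pi_Vx|^2$ on $\xi$ in an orthonormal basis $w_1,\dots,w_p$. For $i\ne j$ we have $\langle\pi_Vw_i,\pi_Vw_j\rangle=0$, and therefore also $\langle\pi_Ww_i,\pi_Ww_j\rangle=\langle w_i,w_j\rangle-\langle\pi_Vw_i,\pi_Vw_j\rangle=0$. Put $u_i=|\pi_Vw_i|$ and $v_i=|\pi_Ww_i|$; this is a tilt. Let $e_i'=\pi_Vw_i/u_i$ when $u_i>0$, and choose the remaining $e_i'$ to complete an orthonormal basis of $V$; there are exactly enough indices since $\dim V=p$. Define $f_i'$ in $W$ in the same way. Then $w_i=u_ie_i'+v_if_i'$ and $\xi=\pm w_1\wedge\dots\wedge w_p$,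 so \eqref{eq:wedge} and $|xy|\le\frac12(x^2+y^2)$ give
\[
|\langle\xi,\varphi\wedge\psi\rangle|\le\sum_{|I|=r}u_Iv_{I^c}\,|\varphi(e'_I)|\,|\psi(f'_{I^c})|\le\frac12\sum_{|I|=r}u_Iv_{I^c}\,\varphi(e'_I)^2+\frac12\sum_{|I|=r}u_Iv_{I^c}\,\psi(f'_{I^c})^2 .
\]
The first sum is $Q(\varphi;u,v)$ computed in the basis $e_i'$. The second is $Q({*\psi};u,v)$ computed in the basis $f_i'$, because the $I$-th coefficient of the $r$-form $*\psi$ is $\pm\psi(f'_{I^c})$; and $\|{*\psi}\|^*=1$. Each sum is at most $\mu$, so $\Gamma(r,s)\le\mu$.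
\end{proof}

\section{Gaussian forms: large norm and small comass}\label{sec:gauss}

Let $r,s\ge1$, $p=r+s$ and $D=\binom pr\ge2$. Let $\Phi=\sum_{|I|=r}\gamma_Ie^I$ be the random $r$-form on $\mathbf{R}^p$ with independent standard normal coefficients $\gamma_I$. Its norm involves $D$ independent variables. Its comass is a supremum over orthonormal frames, which have only $rp$ coordinates, and one expects it to be much smaller. The difficulty is that $\Phi$ is multilinear in the frame. We compare it with a process that is linear in the frame, whose supremum is easy to bound, by means of the following standard inequality \cite[Thm.~7.2.11]{Ver}.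

\medskip
\noindent\textbf{Sudakov--Fernique inequality.} \emph{Let $(X_F)_{F\in T}$ and $(Y_F)_{F\in T}$ be mean-zero jointly Gaussian families indexed by a finite set $T$. If $E(X_F-X_{F'})^2\le E(Y_F-Y_{F'})^2$ for all $F,F'\in T$, then $E\max_FX_F\le E\max_FY_F$.}
\medskip

The hypothesis will come from the fact that passing from a frame to its plane does not increase Euclidean distances.

\begin{lemma}\label{lem:lipschitz}
If $(x_1,\dots,x_r)$ and $(x_1',\dots,x_r')$ are orthonormal frames in $\mathbf{R}^p$, then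
\[
|x_1\wedge\dots\wedge x_r-x_1'\wedge\dots\wedge x_r'|^2\le\sum_{i=1}^r|x_i-x_i'|^2 .
\]
\end{lemma}

\begin{proof}
Let $M=(\langle x_i,x_j'\rangle)_{ij}$. By \eqref{eq:gram} the left side is $2-2\det M$, and the right side is $2r-2\operatorname{tr}M$. So we must show that $\operatorname{tr}M-\det M\le r-1$.

For $y,y'\in\mathbf{R}^r$ we have $y^TMy'=\langle\sum y_ix_i,\sum y_j'x_j'\rangle\le|y|\,|y'|$, so the singular values of $M$ are at most $1$. Write $M=O_1\operatorname{diag}(\sigma)O_2$ with $O_1,O_2$ orthogonal and $\sigma\in[0,1]^r$. Keep $O_1,O_2$ fixed and let $\sigma$ vary in the larger cube $[-1,1]^r$. The trace is linear in $\sigma$ and the determinant is $\pm\prod\sigma_i$, so $\operatorname{tr}M-\det M$ is affine in each $\sigma_i$ separately. Moving one coordinate at a time to an endpoint without decreasing the value, we see that the maximum is attained at a vertex $\sigma\in\{\pm1\}^r$, where $M$ is orthogonal. If $M$ is orthogonal and $\det M=1$, then $\operatorname{tr}M-1\le r-1$. If $\det M=-1$, then $-1$ is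 an eigenvalue, since the nonreal eigenvalues occur in conjugate pairs of product $1$ and the real ones are $\pm1$; thus $\operatorname{tr}M\le(r-1)-1$ and $\operatorname{tr}M+1\le r-1$.
\end{proof}

Replacing the $x_i$ by the $x_i'$ one at a time would give the same inequality with an extra factor $r$ on the right, and that factor would reappear in the denominator of \eqref{eq:lower}.

\begin{proposition}\label{prop:gauss}
$E\|\Phi\|^*\le\min(r,s)\sqrt p$ and $(E|\Phi|)^2\ge D-1$. Consequently there is a calibration $\varphi$ of degree $r$ on $\mathbf{R}^p$ with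
\[
|\varphi|^2\ge\frac{\binom pr-1}{\min(r,s)^2\,p}.
\]
\end{proposition}

\begin{proof}
\emph{Comass.} For an orthonormal frame $F=(x_1,\dots,x_r)$ put
\[
X_F=\Phi(x_1,\dots,x_r),\qquad Y_F=\sum_{i=1}^r\langle z_i,x_i\rangle,
\]
where $z_1,\dots,z_r$ are independent standard Gaussian vectors in $\mathbf{R}^p$. Both families are linear in independent standard normal variables, so they are mean-zero Gaussian, and $E(X_F-X_{F'})^2$ and $E(Y_F-Y_{F'})^2$ are the left and right sides of Lemma~\ref{lem:lipschitz}. For every finite set $T$ of frames,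
\[
E\max_{F\in T}X_F\le E\max_{F\in T}Y_F\le\sum_{i=1}^rE|z_i|\le\sum_{i=1}^r(E|z_i|^2)^{1/2}=r\sqrt p .
\]
Let $T_1\subset T_2\subset\cdots$ be finite sets whose union is dense in the set of frames. Since $X_F$ is continuous in $F$, the variables $\max_{F\in T_j}X_F$ increase to $\sup_FX_F=\|\Phi\|^*$, and they are bounded below by the integrable variable $X_{F_1}$ for any $F_1\in T_1$. Monotone convergence gives $E\|\Phi\|^*\le r\sqrt p$. The form $*\Phi$ has coefficients $\varepsilon_I\gamma_I$, again independent standard normal, so the same bound in degree $s$ and Lemma~\ref{lem:basic}(d) give $E\|\Phi\|^*=E\|{*\Phi}\|^*\le s\sqrt p$.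

\emph{Norm.} Let $\alpha_j$ be the expected length of a standard Gaussian vector in $\mathbf{R}^j$, so $E|\Phi|=\alpha_D$. In polar coordinates $\alpha_j=h_j/h_{j-1}$ with $h_j=\int_0^\infty t^je^{-t^2/2}\,dt$, and integration by parts gives $h_j=(j-1)h_{j-2}$ for $j\ge2$. Hence $\alpha_D\alpha_{D-1}=h_D/h_{D-2}=D-1$. Deleting a coordinate shortens a vector, so $\alpha_{D-1}\le\alpha_D$ and $\alpha_D^2\ge D-1$.

\emph{Selection.} We need one form with a large ratio, not a large ratio of averages. Put $\rho=E|\Phi|/E\|\Phi\|^*$. The variable $|\Phi|-\rho\|\Phi\|^*$ has mean zero, so it is nonnegative with positive probability, while $\Phi=0$ has probability zero. For an outcome with $\Phi\ne0$ and $|\Phi|\ge\rho\|\Phi\|^*$, the form $\varphi=\Phi/\|\Phi\|^*$ is a calibration with $|\varphi|^2\ge\rho^2\ge(D-1)/(\min(r,s)^2p)$.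
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Inequality \eqref{eq:lower} is \eqref{eq:diag} applied to the form of Proposition~\ref{prop:gauss}.

For $r=s=16$ the damping factor is $2^{-16}$, the denominator is $16^2\cdot32=2^{13}$, and $\binom{32}{16}=601080390$. Thus
\[
\Gamma(16,16)\ge\frac{601080389}{2^{29}}=\frac{601080389}{536870912}>1.11 .
\]

For general $r,s\ge1$ use $(s/p)^{s/2}=(1+r/s)^{-s/2}\ge e^{-r/2}$, then $\binom pr-1\ge\frac12\binom pr$, then $\binom pr=\prod_{j=0}^{r-1}\frac{p-j}{r-j}\ge(p/r)^r$, and $\min(r,s)\le r$. This gives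
\begin{equation}\label{eq:fixedr}
\Gamma(r,s)\ge\tfrac12\,e^{-r/2}\,r^{-r/2-2}\,p^{\,r/2-1},
\end{equation}
which tends to infinity with $s$ when $r\ge3$.

For $r=3$ we keep the binomial coefficient more carefully: $\binom p3-1=\frac16(p^3-3p^2+2p-6)\ge\frac16p^2(p-3)$ for $p\ge3$. Then \eqref{eq:lower} gives, for $s\ge3$,
\[
\Gamma(3,s)\ge\Bigl(\frac3p\Bigr)^{3/2}e^{-3/2}\,\frac{p^2(p-3)}{6\cdot9\,p},\qquad\text{that is,}\qquad\Gamma(3,s)^2\ge\frac{(p-3)^2}{108\,e^3\,p}.
\]
For $s=2200$, $p=2203$ we have $2200^2>2200^2-9=2203\cdot2197$ and $e^3<20.09$, so $\Gamma(3,2200)^2>2197/(108\cdot20.09)>1.0125$ and $\Gamma(3,2200)>1.006$.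
\end{proof}

\section{Reduction to two parameters}\label{sec:reduction}

A plane of dimension $a+c$ projects into subspaces of dimension at most $a+c$, so large codegrees are never used; and the Hodge star exchanges degrees with codegrees, so the same holds for large degrees. Let $\dim V=a+b$, $\dim W=c+d$, and let $\varphi,\psi$ be calibrations of degrees $a,c$ on $V,W$.

\begin{lemma}\label{lem:HMR}
For all $a,b,c,d\ge0$:
\begin{enumerate}
\item[(H)] $\Gamma(a,b\,|\,c,d)=\Gamma(b,a\,|\,d,c)$;
\item[(M)] $\Gamma(a,b\,|\,c,d)$ is nondecreasing in each of $a,b,c,d$;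
\item[(R)] $\Gamma(a,b\,|\,c,d)=\Gamma(a,\min(b,c)\,|\,c,\min(d,a))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(H) Orient $V\oplus W$ by $\operatorname{vol}_V\wedge\operatorname{vol}_W$. For $|I|=a$, $|J|=c$, moving $f^J$ past the $b$-form $*_Ve^I$ gives
\[
e^I\wedge f^J\wedge{*_Ve^I}\wedge{*_Wf^J}=(-1)^{bc}\operatorname{vol}_V\wedge\operatorname{vol}_W .
\]
Hence $*(e^I\wedge f^J)=(-1)^{bc}\,{*_Ve^I}\wedge{*_Wf^J}$. The sign does not depend on $I,J$, so $*(\varphi\wedge\psi)=\pm({*_V\varphi})\wedge({*_W\psi})$. By Lemma~\ref{lem:basic}(d), $(\varphi,\psi)\mapsto({*_V\varphi},{*_W\psi})$ is a bijection between the pairs defining the two suprema, and it preserves the comass of the product.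

(M) Pull $\varphi$ back to $V\oplus\mathbf{R}$. It remains a calibration, and the new product is the pullback of $\varphi\wedge\psi$ under the projection onto $V\oplus W$, which has the same comass by Lemma~\ref{lem:basic}(c). So $\Gamma$ is nondecreasing in $b$, and, enlarging $W$ instead, in $d$. By (H), monotonicity in the second and fourth arguments gives monotonicity in $a$ and $c$.

(R) Put $b'=\min(b,c)$ and $d'=\min(d,a)$. The inequality $\ge$ is (M). For $\le$, let $\xi$ be an $(a+c)$-plane in $V\oplus W$. Then $\dim\pi_V(\xi)\le\min(a+b,a+c)=a+b'$ and $\dim\pi_W(\xi)\le\min(c+d,a+c)=c+d'$. Choose $V'\supset\pi_V(\xi)$ in $V$ and $W'\supset\pi_W(\xi)$ in $W$ of dimensions $a+b'$ and $c+d'$. Then $\xi\subset V'\oplus W'$, and the restrictions $\varphi|_{V'}$, $\psi|_{W'}$ have comass at most $1$, so \eqref{eq:homog} gives $\langle\xi,\varphi\wedge\psi\rangle=\langle\xi,\varphi|_{V'}\wedge\psi|_{W'}\rangle\le\Gamma(a,b'\,|\,c,d')$.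
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(i)]
Let $r=\min(a,d)$ and $s=\min(b,c)$, so $r\le a$ and $s\le c$. Applying (R), (H), (R) and (H) in turn,
\begin{align*}
\Gamma(a,b\,|\,c,d)&=\Gamma(a,s\,|\,c,r)=\Gamma(s,a\,|\,r,c)=\Gamma(s,\min(a,r)\,|\,r,\min(c,s))\\
&=\Gamma(s,r\,|\,r,s)=\Gamma(r,s\,|\,s,r)=\Gamma(r,s).
\end{align*}
The step $\Gamma(s,r\,|\,r,s)=\Gamma(r,s\,|\,s,r)$ is the symmetry $\Gamma(s,r)=\Gamma(r,s)$. Monotonicity of the four-parameter function is (M), and $\Gamma(r,s\,|\,s,r)\le\Gamma(r+1,s\,|\,s,r)\le\Gamma(r+1,s\,|\,s,r+1)$ gives it for $\Gamma(r,s)$ in $r$, hence in $s$ by symmetry.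
\end{proof}

\section{Where the product is a calibration, and where it is not}\label{sec:positive}

By Theorem~\ref{thm:structure}(ii), to prove $\Gamma(2,s)=1$ we must bound $Q=\sum_{|J|=2}u_Jv_{J^c}\varphi_J^2$. View the numbers $\beta_{ij}=\varphi(e_i,e_j)^2$ as weights on the edges of the complete graph. The comass bound says, through Lemma~\ref{lem:basic}(b), that the weights at each vertex sum to at most $1$, and this is all we use. The total weight can be $p/2$, as in Example~\ref{ex:kahler}, so the Cauchy--Schwarz inequality loses a power of $p$. The remedy is to bound the product of two disjoint edges by monomials that join \emph{different} edges, so that the vertex condition can be used at both ends.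

\begin{lemma}\label{lem:graph}
Let $\beta_{ij}=\beta_{ji}\ge0$ for $i,j\in[p]$, with $\beta_{ii}=0$ and $\sum_j\beta_{ij}\le1$ for every $i$. Then for all $t_i\ge0$,
\[
\Bigl(\sum_{i<j}\beta_{ij}t_it_j\Bigr)^2\le\sum_{i<j}t_i^2t_j^2 .
\]
Consequently, for every tilt $(u,v)$ of length $p$, writing $\beta_J=\beta_{ij}$ for $J=\{i,j\}$,
\begin{equation}\label{eq:graph}
\Bigl(\sum_{|J|=2}\beta_J\,u_Jv_{J^c}\Bigr)^2\le P_2,\qquad\Bigl(\sum_{|J|=2}\beta_J\,v_Ju_{J^c}\Bigr)^2\le P_{p-2}.
\end{equation}
\end{lemma}

\begin{proof}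
Put $x_i=t_i^2$ and expand the square over pairs of edges. A repeated edge $\{i,j\}$ contributes $\beta_{ij}^2x_ix_j$. Two distinct edges $\{i,j\},\{i,k\}$ with a common vertex contribute
\[
2\beta_{ij}\beta_{ik}\,x_it_jt_k\le\beta_{ij}\beta_{ik}(x_ix_j+x_ix_k).
\]
For two disjoint edges $\{i,j\},\{k,h\}$, add the bounds $t_it_jt_kt_h\le\frac12(x_ix_k+x_jx_h)$ and $t_it_jt_kt_h\le\frac12(x_ix_h+x_jx_k)$; the contribution satisfies
\[
2\beta_{ij}\beta_{kh}\,t_it_jt_kt_h\le\tfrac12\beta_{ij}\beta_{kh}(x_ix_k+x_jx_h+x_ix_h+x_jx_k).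
\]
Fix $i<j$, put $\beta=\beta_{ij}$, and collect the coefficient of $x_ix_j$ in the resulting upper bound. It arises from the edge $\{i,j\}$ repeated, from $\{i,j\}$ with an edge $\{i,k\}$ or $\{j,k\}$, and from disjoint edges $\{i,k\},\{j,h\}$. Since $\sum_{k\ne j}\beta_{ik}\le1-\beta$ and $\sum_{k\ne i}\beta_{jk}\le1-\beta$, the coefficient is
\[
\beta^2+\beta\Bigl(\sum_{k\ne j}\beta_{ik}+\sum_{k\ne i}\beta_{jk}\Bigr)+\frac12\sum_{\substack{k,h\notin\{i,j\}\\k\ne h}}\beta_{ik}\beta_{jh}\le\beta^2+2\beta(1-\beta)+\tfrac12(1-\beta)^2=1-\tfrac12(1-\beta)^2\le1 .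
\]
This proves the first claim. If all $v_i>0$, take $t_i=u_i/v_i$ and multiply by $\prod v_i^2$ to obtain the first inequality in \eqref{eq:graph}; it extends to all tilts by continuity. Exchanging $u$ and $v$ gives the bound $\sum_{|J|=2}v_J^2u_{J^c}^2=P_{p-2}$ in the second.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(iii)]
Note that $\min(r,s)=\min(k,n-l,m-k,l)$, and recall that $\Gamma\ge1$. By part (i) we must show $\Gamma(r,s)\le1$.

\emph{The case $\min(r,s)\le2$.} By symmetry and monotonicity it suffices to treat $\Gamma(2,s)$. Let $\varphi$ be a $2$-form on $\mathbf{R}^{2+s}$ with $\|\varphi\|^*\le1$, and put $\beta_{ij}=\varphi(e_i,e_j)^2$. Lemma~\ref{lem:basic}(b) gives $\sum_j\beta_{ij}\le1$, so $Q(\varphi;u,v)^2\le P_2\le1$ by \eqref{eq:graph} and \eqref{eq:Pj}. Part (ii) gives $\Gamma(2,s)\le1$.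

\emph{The case $(r,s)=(3,3)$.} Let $\varphi$ be a $3$-form on $\mathbf{R}^6$ with $\|\varphi\|^*\le1$. A $3$-form is not a weighted graph, but it becomes two graphs on $[5]$ once the index $6$ is split off: a triple containing $6$ is determined by a pair in $[5]$, and a triple not containing $6$ is determined by its complementary pair in $[5]$. From now on complements and the numbers $P_j$ refer to $[5]$ and the tilt $(u_i,v_i)_{i\le5}$. Then
\[
Q(\varphi;u,v)=v_6Q_0+u_6Q_1\le\sqrt{Q_0^2+Q_1^2},
\]
where, with $J$ ranging over the $2$-element subsets of $[5]$,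
\[
Q_0=\sum_Jv_Ju_{J^c}\,\varphi_{J^c}^2,\qquad Q_1=\sum_Ju_Jv_{J^c}\,\varphi_{J\cup\{6\}}^2 .
\]
For $Q_1$ take $\beta_{ij}=\varphi(e_i,e_6,e_j)^2$. Lemma~\ref{lem:basic}(b) gives $\sum_j\beta_{ij}\le1$, so $Q_1^2\le P_2$. For $Q_0$ take $\beta_{ij}=\varphi_{[5]\setminus\{i,j\}}^2$ for $i\ne j$. As $j$ runs over $[5]\setminus\{i\}$, the set $[5]\setminus\{i,j\}$ runs over all triples in $[5]\setminus\{i\}$, so $\sum_j\beta_{ij}=|\varphi|_{U_i}|^2$, where $U_i$ is the $4$-dimensional span of the $e_h$ with $h\in[5]\setminus\{i\}$. A $3$-form on a $4$-dimensional space is the star of a $1$-form, so its norm equals its comass by Lemma~\ref{lem:basic}(b),(d), and this is at most $1$ by (c). The second inequality in \eqref{eq:graph} gives $Q_0^2\le P_3$. Therefore $Q(\varphi;u,v)^2\le P_2+P_3\le1$.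
\end{proof}

\begin{remark}
The case of a simple factor is contained in (iii). A simple calibration $\varphi$ of degree $k$ is the pullback of the volume form of a $k$-dimensional subspace $V_0\subset\mathbf{R}^m$, so $\varphi\wedge\psi$ is pulled back from $V_0\oplus\mathbf{R}^n$, where the codegree of $\varphi$ is $0$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(iv) and Corollary~\ref{cor:degree}]
Under the hypotheses of (iv), symmetry and monotonicity give $\Gamma(r,s)\ge\Gamma(3,2200)>1$ or $\Gamma(r,s)\ge\Gamma(16,16)>1$, by Theorem~\ref{thm:counter}. By (i), $\Gamma(k,m-k\,|\,l,n-l)>1$, so some product has comass greater than $1$. In the corollary, if $k\le2$ then (iii) applies for all $m,n,l$. If $k\ge3$, take $l=2200$ and $m=n=k+l$; then $(r,s)=(k,2200)$ and (iv) applies.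
\end{proof}

With $k\ge3$ fixed and $m=n=k+l$ we have $(r,s)=(k,l)$, so by Theorem~\ref{thm:counter} the failure is unbounded as $l\to\infty$. More generally than in (iv), the product property fails for $(r,s)$ whenever the right side of \eqref{eq:lower} exceeds $1$ at some pair $(r',s')$ with $r'\le r$ and $s'\le s$. Every pair not covered by (iii) or (iv) has $3\le\min(r,s)\le15$ and $\max(r,s)\le2199$, so only finitely many pairs remain. Those that the criterion just stated does not reach, such as $(3,4)$, are not decided here. The proof for $(3,3)$ does not apply to $(3,4)$ as it stands, because triples in $[6]$ have complements of size three.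

\section{The growth of $\Gamma(r,s)$}\label{sec:growth}

The upper bound for fixed $r$ rests on a weighted form of the estimate for the norm of a calibration. The gain over the trivial bound comes from Lemma~\ref{lem:basic}(b): summing over the last index costs nothing.

\begin{lemma}\label{lem:weights}
Let $\alpha$ be a $q$-form on $\mathbf{R}^p$, $q\ge2$, with $\|\alpha\|^*\le1$, and let $t_1,\dots,t_p\ge0$. Then
\[
\sum_{|I|=q}t_I\,\alpha_I^2\le\frac1{q!}\Bigl(\sum_it_i\Bigr)^{q-2}\sum_it_i^2 .
\]
\end{lemma}

\begin{proof}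
For $q=2$, use $t_it_j\le\frac12(t_i^2+t_j^2)$ and Lemma~\ref{lem:basic}(b):
\[
\sum_{i<j}t_it_j\,\alpha(e_i,e_j)^2\le\frac12\sum_it_i^2\sum_j\alpha(e_i,e_j)^2\le\frac12\sum_it_i^2 .
\]
For $q>2$, the coefficient $(\iota_{e_i}\alpha)_J$ is $0$ if $i\in J$ and $\pm\alpha_{J\cup\{i\}}$ otherwise, and each $I$ arises as $J\cup\{i\}$ in $q$ ways. Hence
\[
\sum_{|I|=q}t_I\,\alpha_I^2=\frac1q\sum_it_i\sum_{|J|=q-1}t_J\,(\iota_{e_i}\alpha)_J^2 .
\]
Since $\|\iota_{e_i}\alpha\|^*\le1$, induction bounds each inner sum by $\frac1{(q-1)!}(\sum t_i)^{q-3}\sum t_i^2$.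
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
\emph{Uniform upper bound.} If $\|\varphi\|^*\le1$ then $|\varphi_I|\le1$, so the Cauchy--Schwarz inequality and \eqref{eq:Pj} give
\[
Q(\varphi;u,v)\le P_r^{1/2}\Bigl(\sum_{|I|=r}\varphi_I^4\Bigr)^{1/2}\le\binom pr^{1/2}.
\]
Now apply Theorem~\ref{thm:structure}(ii).

\emph{Uniform lower bound.} The numbers $B_j=\binom pj(r/p)^j(s/p)^{p-j}$, $0\le j\le p$, sum to $1$. The ratio $B_{j+1}/B_j=\frac{(p-j)r}{(j+1)s}$ is at least $1$ exactly when $j\le r-s/p$, that is, when $j\le r-1$. So $B_r$ is the largest of $p+1$ numbers of sum $1$, and $B_r\ge1/(p+1)$. Thus $(r/p)^{r/2}(s/p)^{s/2}\ge\bigl((p+1)\binom pr\bigr)^{-1/2}$. Insert this and $\binom pr-1\ge\frac12\binom pr$ into \eqref{eq:lower}.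

\emph{Fixed $r\ge2$, lower bound.} Since $p\ge s$ and $r/2-1\ge0$, \eqref{eq:fixedr} gives the bound with $c_r=\frac12e^{-r/2}r^{-r/2-2}<1$.

\emph{Fixed $r\ge2$, upper bound.} Let $\|\varphi\|^*\le1$ and let $(u,v)$ be a tilt. We would like to factor out $\prod v_i$ and apply Lemma~\ref{lem:weights} with $t_i=u_i/v_i$, but these ratios can be large or infinite. We therefore set aside $L=\{i:u_i>v_i\}$. An index of $L$ outside $I$ costs a factor $v_i<2^{-1/2}$, and $I$ has only $r$ elements, so $L$ will contribute a bounded amount.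

For $i\notin L$ we have $v_i>0$; put $t_i=u_i/v_i\le1$, so that $v_i^2=(1+t_i^2)^{-1}$. Put $t_i=0$ for $i\in L$ and $T=\sum_it_i^2$. Since $2^x$ is convex and equals $1+x$ at $x=0,1$, we have $1+x\ge2^x$ on $[0,1]$, and so $v_{L^c}\le2^{-T/2}$. Write each $I$ as $A\cup J$ with $A=I\cap L$ and $J=I\setminus L$. Then
\[
u_Iv_{I^c}=(u_Av_{L\setminus A})\,(t_J\,v_{L^c})\le2^{-(|L|-|A|)/2}\;2^{-T/2}\,t_J,\qquad\varphi_I^2=(\iota_A\varphi)_J^2,
\]
where $\iota_A\varphi$ is the contraction of $\varphi$ with the vectors $e_i$, $i\in A$, a form of degree $q=r-|A|$ and comass at most $1$. Therefore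
\[
Q(\varphi;u,v)\le\sum_{A\subset L,\ |A|\le r}2^{-(|L|-|A|)/2}\,R_A,\qquad R_A=2^{-T/2}\sum_{J\subset L^c,\ |J|=q}t_J\,(\iota_A\varphi)_J^2 .
\]
If $q\ge2$, Lemma~\ref{lem:weights} and $\sum t_i\le(pT)^{1/2}$ give
\[
R_A\le\frac1{q!}\,p^{(q-2)/2}\,T^{q/2}2^{-T/2}\le K_q\,p^{r/2-1},\qquad K_q=\frac1{q!}\sup_{T\ge0}T^{q/2}2^{-T/2}<\infty .
\]
If $q=1$, then $R_A\le|\iota_A\varphi|^2\le1$, because $t_j\le1$ and a $1$-form has norm equal to its comass. If $q=0$, then $R_A\le\varphi_A^2\le1$. In both cases $R_A\le p^{r/2-1}$, and this is where $r\ge2$ is used. Finally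
\[
S_r=\sup_{\lambda\ge0}\ \sum_{j=0}^r\binom\lambda j2^{-(\lambda-j)/2}\qquad(\lambda\text{ an integer})
\]
is finite, since the sum is $2^{-\lambda/2}$ times a polynomial of degree $r$ in $\lambda$, and $S_r\ge1$ by taking $\lambda=0$. With $K=\max(1,K_2,\dots,K_r)$ we obtain $Q(\varphi;u,v)\le KS_r\,p^{r/2-1}$. Since $p=r+s\le(r+1)s$, Theorem~\ref{thm:structure}(ii) gives the upper bound with $C_r=KS_r(r+1)^{r/2-1}\ge1>c_r$.
\end{proof}

For $r=s$ the inequality $B_r\ge1/(p+1)$ reads $\binom{2r}r\ge4^r/(2r+1)$, and $\binom{2r}r\le4^r$. The uniform bounds therefore show that $\Gamma(r,r)$ equals $2^r$ up to factors polynomial in $r$: in the middle degree the comass of a product of two calibrations can be exponentially large.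

\begin{thebibliography}{9}

\bibitem{CalR8}
\emph{Calibrations on $\mathbf{R}^8$},
\texttt{http://www.electronicsandbooks.com/\allowbreak edt/\allowbreak manual/\allowbreak Magazine/\allowbreak T/\allowbreak Transactions\%20\allowbreak of\%20\allowbreak the\%20\allowbreak American\%20\allowbreak Mathematical\%20\allowbreak Society\%20\allowbreak US/\allowbreak 1900-2006/\allowbreak 1988-307-01/\allowbreak S0002-9947-1988-0936802-1.pdf}

\bibitem{Ver}
Vershynin, \emph{High-Dimensional Probability}.

\end{thebibliography}
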